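# Third derivatives of invariants and symmetrized $\mu$-shifts in type $E_8$

## 1. A skew operator made from third derivatives

Let $\mathfrak g$ be a simple Lie algebra over $\mathbb C$, with adjoint group $G$ and Killing form $(x,y)=\operatorname{tr}(\operatorname{ad}x\operatorname{ad}y)$. We write $|x|^2=(x,x)$ and $N=\dim\mathfrak g$. We use the form to identify $\mathfrak g^*$ with $\mathfrak g$ and the symmetric algebra $\mathrm S(\mathfrak g)$ with the polynomial functions $\mathbb C[\mathfrak g]$, where $X\in\mathfrak g$ becomes the function $x\mapsto (X,x)$. Fix an orthonormal basis $X_1,\dots,X_N$. Let $\partial_i$ be the derivative in direction $X_i$, and put $H_{ij\dots}=\partial_i\partial_j\cdots H$ and $\Delta=\sum_i\partial_i^2$. Repeated indices are summed. Inside products of operators and inside traces, an element of $\mathfrak g$ stands for its $\operatorname{ad}$. "Skew" means skew for $(\,,)$, and $\mathfrak{so}(\mathfrak g)$ is the space of skew operators on $\mathfrak g$.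

**Definition.** For an invariant polynomial $H\in \mathrm S(\mathfrak g)^{\mathfrak g}$ and $y\in\mathfrak g$ put
$$T_H(y)=H_{ijk}(y)\,X_iX_jX_k\in\operatorname{End}\mathfrak g .\tag{1}$$
More generally, $T^{(r)}_H(y)=H_{i_1\cdots i_r}(y)\,X_{i_1}\cdots X_{i_r}$, so that $T_H=T_H^{(3)}$.

The definition does not depend on the orthonormal basis. Two properties will be used all the time.

First, $T^{(r)}_H$ is equivariant: $T_H^{(r)}(\mathrm{Ad}_gy)=\mathrm{Ad}_g\,T_H^{(r)}(y)\,\mathrm{Ad}_g^{-1}$. Indeed, differentiating $H(\mathrm{Ad}_gy)=H(y)$ gives $D^rH(\mathrm{Ad}_gy)(\mathrm{Ad}_ga_1,\dots,\mathrm{Ad}_ga_r)=D^rH(y)(a_1,\dots,a_r)$; now compute the left side of the claim in the orthonormal basis $\mathrm{Ad}_gX_i$.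

Second, $T^{(r)}_H(y)$ is skew for odd $r$: transposing $X_{i_1}\cdots X_{i_r}$ gives $(-1)^rX_{i_r}\cdots X_{i_1}$, and the coefficients are symmetric in the indices.

For examples we need two identities, which return later. Let $\Psi(M)=X_mMX_m$ (summed over $m$) for $M\in\operatorname{End}\mathfrak g$. Then
$$X_mX_m=\mathrm{Id},\qquad \Psi(\operatorname{ad}c)=\tfrac12\operatorname{ad}c\quad(c\in\mathfrak g).\tag{2}$$
The first operator commutes with $\mathfrak g$, so it is a scalar, and its trace is $\sum_m(X_m,X_m)=N$. For the second, $X_mcX_m=X_mX_mc-X_m[X_m,c]$. The tensor $X_m\otimes[X_m,c]$ is antisymmetric, because its coefficient $([X_m,c],X_n)=(c,[X_n,X_m])$ is. Hence $X_m[X_m,c]$ equals half the commutator $[X_m,[X_m,c]]=c$, and $\Psi(c)=c-\frac12c$.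

**Example.** Let $H_2(x)=|x|^2$. Then $T_{H_2}=0$. For $H=H_2^2$ we have $H_{ijk}=8(y_k\delta_{ij}+y_j\delta_{ik}+y_i\delta_{jk})$, so by (2)
$$T_{H_2^2}(y)=8\big(X_mX_my+X_myX_m+yX_mX_m\big)=8\big(1+\tfrac12+1\big)\operatorname{ad}y=20\operatorname{ad}y .$$

In these examples $T_H(y)$ lies in $\operatorname{ad}\mathfrak g$, which is a very small part of $\mathfrak{so}(\mathfrak g)$ when $\mathfrak g$ is large. This is what $T_H$ is for. A conjecture, stated in the next section, predicts that certain elements of the enveloping algebra built from invariants commute with certain quadratic elements. The first term of the commutator that can be nonzero is a matrix entry of $T_H$. For $\mathfrak g$ of type $E_8$ the vanishing of that entry forces $T_H(y)\in\operatorname{ad}\mathfrak g$ for every $y$, and for $E_8$ we shall see that a nonzero homogeneous $H$ with this property has degree $0$, $2$ or $4$. As $E_8$ has basic invariants of degree up to $30$, this destroys the conjecture.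

## 2. $\mu$-shifts, symmetrization, and the algebra $\mathcal A_\mu$

Let $n$ be the rank of $\mathfrak g$, $\mathrm U(\mathfrak g)$ the enveloping algebra with its filtration $\mathrm U_{\le j}$, and $\mathrm Z(\mathfrak g)$ its center. The algebra $\mathrm S(\mathfrak g)^{\mathfrak g}$ is a polynomial algebra in $n$ algebraically independent generators.

**Definition ($\mu$-shifts).** For $\mu\in\mathfrak g^*$ and $P\in\mathrm S(\mathfrak g)$, replace each basis vector $X_j$ in $P$ by $X_j+s\,\mu(X_j)$ and expand in $s$. With our identifications this reads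
$$P(x+s\mu)=\sum_iP_{(i)}(x)\,s^i,$$
and the $P_{(i)}$ are the $\mu$-shifts of $P$ (homogeneous or not).

**Definition (symmetrization).** The map $\omega:\mathrm S(\mathfrak g)\to\mathrm U(\mathfrak g)$ sends $X_{i_1}\cdots X_{i_k}$ to the average of its $k!$ reorderings. It is an isomorphism of $\mathfrak g$-modules, and it restricts to a vector space isomorphism $\mathrm S(\mathfrak g)^{\mathfrak g}\to\mathrm Z(\mathfrak g)$. It is not multiplicative.

**Definition (Feigin–Frenkel center and $\mathcal A_\mu$).** Let $\widehat{\mathfrak g}$ be the affine Kac–Moody algebra, with bracket $[Xt^r,Yt^s]=[X,Y]t^{r+s}+r\,\delta_{r,-s}(X,Y)\,\mathbf k$ and $\mathbf k$ central. The vacuum module at the critical level, $V_{\mathrm{crit}}(\mathfrak g)$, is generated by a vector killed by $\mathfrak g[t]$ on which $\mathbf k$ acts by the critical value, which is $-\frac12$ when the Killing form is used as here. As a vector space it is $\mathrm U(t^{-1}\mathfrak g[t^{-1}])$. The space $\mathfrak z(\widehat{\mathfrak g})=\{v\in V_{\mathrm{crit}}(\mathfrak g)\mid\mathfrak g[t]v=0\}$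 is a commutative subalgebra of $\mathrm U(t^{-1}\mathfrak g[t^{-1}])$. For $\mu\in\mathfrak g^*$ and a nonzero $z\in\mathbb C$, the rule
$$\rho=\rho_z:\ Xt^r\mapsto Xz^r+\delta_{r,-1}\,\mu(X)\qquad(X\in\mathfrak g,\ r<0)$$
defines a homomorphism $\mathrm U(t^{-1}\mathfrak g[t^{-1}])\to\mathrm U(\mathfrak g)$: a commutator of two generators has exponent at most $-2$, where no scalar is added. The image $\mathcal A_\mu=\rho(\mathfrak z(\widehat{\mathfrak g}))$ is a commutative subalgebra of $\mathrm U(\mathfrak g)$.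

**Example (an element of $\mathfrak z(\widehat{\mathfrak g})$).** Let $S_0=\sum_i(X_it^{-1})^2$. It is killed by $\mathfrak g t^0$, since it is invariant. Next, $Yt\cdot S_0$ equals
$$\sum_i\big([Y,X_i]t^0\,X_it^{-1}+2\mathbf k\,(Y,X_i)X_it^{-1}\big)=\Big(\sum_i[[Y,X_i],X_i]+2\mathbf kY\Big)t^{-1}=(1+2\mathbf k)\,Yt^{-1},$$
by (2), which is $0$ for $\mathbf k=-\frac12$. Also $Yt^2\cdot S_0=\sum_i[Y,X_i]t\cdot X_it^{-1}=\mathbf k\sum_i([Y,X_i],X_i)=0$, where the term $[[Y,X_i],X_i]t^0$ kills the vacuum. Finally $Yt^r\cdot S_0$ for $r\ge3$ would have negative weight, so it is $0$. Hence $S_0\in\mathfrak z(\widehat{\mathfrak g})$.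

**Conjecture (A. Molev and O. Yakimova, 2017; see "Vinberg's Problem For Classical Lie Algebras").** There exist free generators $H_1,\dots,H_n$ of the algebra $\mathrm S(\mathfrak g)^{\mathfrak g}$ such that for any $\mu\in\mathfrak g^*$ the $\omega$-images of their $\mu$-shifts generate the algebra $\mathcal A_\mu$.

In plain words: can one choose the basic invariants so well that shifting the argument and then symmetrizing naively gives exactly the commutative algebra coming from the affine side?

**Example ($\mathfrak{sl}_2$).** With the usual basis, $(h,h)=8$ and $(e,f)=4$, and $H_2=\frac18h^2+\frac12ef$ in $\mathrm S(\mathfrak g)$. Let $\mu=(h,\cdot)$, so $\mu(h)=8$ and $\mu(e)=\mu(f)=0$. Replacing $h$ by $h+8s$ gives $H_2+2h\,s+8s^2$. So the $\omega$-images of the shifts are the Casimir element $\mathcal C=\frac18h^2+\frac14(ef+fe)$, twice $\mu$ (regarded as an element of $\mathfrak g$), and $|\mu|^2=8$. For general $\mu$ the same computation gives $\mathcal C$, $2\mu$, $|\mu|^2$. On the other side, $\rho_{z}(S_0)=z^{-2}\mathcal C+2z^{-1}\mu+|\mu|^2$.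 The full Feigin–Frenkel theorem (recalled for this example only) says that for $\mathfrak{sl}_2$ the algebra $\mathfrak z(\widehat{\mathfrak g})$ is generated by the elements $\tau^kS_0$ with $\tau=-d/dt$. We shall see in (4) below that $\rho_z(\tau^kS_0)$ is, up to $k!$, the $u^k$-coefficient of $\rho_{z-u}(S_0)$, so it lies in $\mathbb C[\mathcal C,\mu]$. The cases $k=0,1$ already give $\mathcal C$ and $\mu$. So $\mathcal A_\mu=\mathbb C[\mathcal C,\mu]$, and the conjecture holds for $\mathfrak{sl}_2$ with $H_1=H_2$.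

For $E_8$ the outcome is the opposite. The degrees of the basic invariants of $E_8$ are $2,8,12,14,18,20,24,30$, and $N=248$. Let $\mu\in\mathfrak g$ be regular semisimple, $\mathfrak h=\mathfrak g^\mu$ its centralizer (a Cartan subalgebra), $\Phi$ the roots, and $e_\alpha$ root vectors with $(e_\alpha,e_{-\alpha})=1$. For $v\in\mathfrak h$ put
$$Q_v=\sum_{\alpha\in\Phi}\frac{\alpha(v)}{\alpha(\mu)}\,e_\alpha e_{-\alpha}\in\mathrm U(\mathfrak g).$$
In $\mathfrak{sl}_2$ with $v=\mu=h$ this is $\frac14(ef+fe)=\mathcal C-\frac18h^2$.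

**Theorem 1.** Let $\mathfrak g=E_8$, $\mu$ regular semisimple, $H\in\mathrm S(\mathfrak g)^{\mathfrak g}$. If all $\omega(H_{(i)})$ commute with all $Q_v$ $(v\in\mathfrak h)$, then $H\in\langle1,H_2,H_2^2\rangle_{\mathbb C}$.

**Theorem 2.** For $\mathfrak g=E_8$ and $\mu$ regular semisimple,
$$\{H\in\mathrm S(\mathfrak g)^{\mathfrak g}\mid\omega(H_{(i)})\in\mathcal A_\mu\ \forall i\}=\langle1,H_2,H_2^2\rangle .$$
In particular there are no free generators $H_1,\dots,H_8$ of $\mathrm S(\mathfrak g)^{\mathfrak g}$, homogeneous or not, as in the conjecture. The conjecture is false: it fails for $E_8$, for every regular semisimple $\mu$.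

**Theorem 3.** Let $\mathfrak g=E_8$, $\mu$ regular semisimple.

1. For no subset $\mathcal F\subset\mathrm S(\mathfrak g)^{\mathfrak g}$ do the $\omega$-images of the $\mu$-shifts of elements of $\mathcal F$ generate $\mathcal A_\mu$. The same holds with $\omega$ replaced by $\omega\circ D$, where $D$ is any $\mathfrak g$-invariant constant-coefficient differential operator on $\mathfrak g^*$, possibly of infinite order (e.g. the Duflo map).
2. If $H_1,\dots,H_8$ are homogeneous free generators of $\mathrm S(\mathfrak g)^{\mathfrak g}$, then the $\omega$-images of their $\mu$-shifts do not even pairwise commute.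

Besides elementary facts about semisimple Lie algebras we use three outside results. The first two are as follows.

* (F1) Feigin–Frenkel theorem, existence of a complete set of Segal–Sugawara vectors: for homogeneous free generators $p_1,\dots,p_n$ of $\mathrm S(\mathfrak g)^{\mathfrak g}$ there are $S_1,\dots,S_n\in\mathfrak z(\widehat{\mathfrak g})$ such that the symbol of $S_i$ in $\mathrm S(t^{-1}\mathfrak g[t^{-1}])$ is the image of $p_i$ under $X\mapsto Xt^{-1}$.
* (F2) Chevalley restriction: the restrictions of $p_1,\dots,p_n$ to $\mathfrak h$ freely generate $\mathbb C[\mathfrak h]^W$, and their Jacobian is a nonzero multiple of the product of the positive roots.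

The third is a theorem on tensor product multiplicities, stated in Section 6. F1 enters only through Proposition 6 below; Theorems 1 and 3(2) do not use it.

## 3. The Cartan subalgebra and the elements $Q_v$ inside $\mathcal A_\mu$

In this section $\mathfrak g$ is any simple Lie algebra. We know little about $\mathcal A_\mu$ explicitly, so we look for elements of it of filtration degree $1$ and $2$.

**Lemma 4.** Let $p_1,\dots,p_n$ be homogeneous free generators of $\mathrm S(\mathfrak g)^{\mathfrak g}$, $\deg p_i=d_i$. For $1\le j\le d_i$, $\mathcal A_\mu$ contains an element of $\omega(p_{i,(d_i-j)})+\mathrm U_{\le j-1}(\mathfrak g)$.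

**Step 1: normalizing $S_i$.** We make $S_i$ homogeneous for the grading $\deg Xt^r=-r$. Since $\mathfrak g[t]$ is graded, the homogeneous components of an element of $\mathfrak z(\widehat{\mathfrak g})$ lie in $\mathfrak z(\widehat{\mathfrak g})$. The symbol of $S_i$ has weight $d_i$, so replacing $S_i$ by its component of weight $d_i$ does not change the symbol.

**Step 2: varying $z$.** We show that all coefficients of the Laurent polynomial $z'\mapsto\rho_{z'}(S_i)$ lie in $\mathcal A_\mu=\rho_z(\mathfrak z(\widehat{\mathfrak g}))$. The derivation $\tau=-d/dt$ kills the vacuum and satisfies $[\tau,\mathfrak g[t]]\subset\mathfrak g[t]$, so for $v\in\mathfrak z(\widehat{\mathfrak g})$ we have $\mathfrak g[t]\,\tau v\subset\tau\,\mathfrak g[t]v+\mathfrak g[t]v=0$. Thus $\tau$ preserves $\mathfrak z(\widehat{\mathfrak g})$. Moreover $e^{u\tau}(Xt^r)=X(t-u)^r$, expanded in powers of $u$: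
$$(t-u)^r=\sum_{k\ge0}\binom rk(-u)^kt^{r-k}.\tag{3}$$
The power $t^{-1}$ occurs in (3) only for $r=-1$, $k=0$, with coefficient $1$. Hence $\rho_z(e^{u\tau}(Xt^r))=X(z-u)^r+\delta_{r,-1}\mu(X)$, and since both sides below are homomorphisms,
$$\rho_z\circ e^{u\tau}=\rho_{z-u}\quad\text{as power series in }u.\tag{4}$$
So the Taylor coefficients of $z'\mapsto\rho_{z'}(S_i)$ at $z'=z$ are, up to scalars, $\rho_z(\tau^kS_i)\in\mathcal A_\mu$. All values of this Laurent polynomial lie in one finite-dimensional space $F\subset\mathrm U(\mathfrak g)$. A linear functional on $F$ that vanishes on $F\cap\mathcal A_\mu$ kills all these Taylor coefficients, so it kills the whole Laurent polynomial. Hence all values, and therefore all coefficients in $z'$, lie in $\mathcal A_\mu$.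

**Step 3: reading off the coefficient of $z'^{-j}$.** By the Poincaré–Birkhoff–Witt theorem, $S_i$ is the symmetrization of $p_i(Xt^{-1})$ plus a combination of products $\prod_{a=1}^qY_at^{r_a}$ with $q<d_i$ and $\sum(-r_a)=d_i$. The first part maps under $\rho_{z'}$ to $\omega\big(p_i(z'^{-1}x+\mu)\big)=\sum_jz'^{-j}\omega(p_{i,(d_i-j)})$. In the image of a product of the second kind, expand: some factors with $r_a=-1$ are replaced by scalars, $q'$ factors remain, and the power is $z'^{-w}$ with $w$ the sum of $-r_a$ over the remaining factors. As $q<\sum(-r_a)$, some factor has $-r_a\ge2$; it remains, so $q'<w$. Thus the $z'^{-j}$-coefficient of the second part lies in $\mathrm U_{\le j-1}(\mathfrak g)$. This proves Lemma 4. $\square$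

Next we compute the shifts of degree $1$ and $2$ in $x$.

**Lemma 5.** Let $\mu$ be regular semisimple. The shifts $p_{i,(d_i-1)}$, $1\le i\le n$, form a basis of $\mathfrak h$. For each $v\in\mathfrak h$ some linear combination of the shifts $p_{i,(d_i-2)}$ equals
$$q_v=\tfrac12\sum_\alpha\tfrac{\alpha(v)}{\alpha(\mu)}\,e_\alpha e_{-\alpha}+s_v,\qquad s_v\in\mathrm S^2(\mathfrak h).\tag{5}$$

**Proof.** For an invariant $p$, the identity $Dp(\mathrm{Ad}_gy)(\mathrm{Ad}_ga)=Dp(y)(a)$, differentiated along $g=e^{tz}$ with $z\in\mathfrak g$, gives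
$$D^2p(y)([z,y],a)=-Dp(y)([z,a]).\tag{6}$$
Also $Dp(y)([z,y])=0$ for all $z$, that is, $[\nabla p(y),y]=0$. In particular $\nabla p(\mu)\in\mathfrak g^\mu=\mathfrak h$. Put $y=\mu$, $z=e_\alpha$ in (6). Since $[e_\alpha,\mu]=-\alpha(\mu)e_\alpha$ and $(\nabla p(\mu),[e_\alpha,a])=([\nabla p(\mu),e_\alpha],a)$,
$$D^2p(\mu)(e_\alpha,a)=\frac{\alpha(\nabla p(\mu))}{\alpha(\mu)}\,(e_\alpha,a).\tag{7}$$

For $p=p_i$, the shift of index $d_i-1$ is $x\mapsto Dp_i(\mu)(x)$, i.e. the element $\nabla p_i(\mu)\in\mathfrak h$. It is the gradient of $p_i|_{\mathfrak h}$ at $\mu$, and all $\alpha(\mu)\ne0$, so by F2 these $n$ elements form a basis of $\mathfrak h$. The shift of index $d_i-2$ is $\frac12D^2p_i(\mu)(x,x)$. Writing $x=x_{\mathfrak h}+\sum_\alpha(e_{-\alpha},x)e_\alpha$ and using (7), it is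
$$\tfrac12\sum_\alpha\tfrac{\alpha(\nabla p_i(\mu))}{\alpha(\mu)}\,e_\alpha e_{-\alpha}+(\text{an element of }\mathrm S^2(\mathfrak h)).$$
The first sum is linear in $\nabla p_i(\mu)$, and these vectors span $\mathfrak h$. $\square$

**Proposition 6.** For $\mu$ regular semisimple, $\mathfrak h\subset\mathcal A_\mu$, and $Q_v\in\mathcal A_\mu$ for all $v\in\mathfrak h$.

**Proof.** Lemma 4 with $j=1$ gives $\nabla p_i(\mu)+c_i\in\mathcal A_\mu$ with $c_i\in\mathbb C$. As $1\in\mathcal A_\mu$, Lemma 5 gives $\mathfrak h\subset\mathcal A_\mu$. Lemma 4 with $j=2$, together with (5), gives $a=\omega(q_v)+Y+c\in\mathcal A_\mu$ for some $Y\in\mathfrak g$, $c\in\mathbb C$. We must get rid of $Y$. Both $a$ (by commutativity of $\mathcal A_\mu$) and $\omega(q_v)$ (as $q_v$ has weight $0$) commute with $\mathfrak h$. So $Y$ does, hence $Y\in\mathfrak h\subset\mathcal A_\mu$. Moreover $\omega(s_v)\in\mathrm U(\mathfrak h)\subset\mathcal A_\mu$. Finally $\omega\big(\sum_\alpha\frac{\alpha(v)}{\alpha(\mu)}e_\alpha e_{-\alpha}\big)=Q_v$,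 because the coefficients do not change under $\alpha\mapsto-\alpha$. So $Q_v=2(\omega(q_v)-\omega(s_v))\in\mathcal A_\mu$. $\square$

## 4. The commutator of $Q_v$ with a symmetrized shift

Still $\mathfrak g$ is any simple Lie algebra. If $\omega(H_{(i)})\in\mathcal A_\mu$ for all $i$, then these elements commute with all $Q_v$. We now compute that commutator exactly. The only difficulty is that $\omega$ is not multiplicative; the next lemma measures this.

**Lemma 7.** For $X\in\mathfrak g$, $f\in\mathrm S(\mathfrak g)$, with $\beta_k=B_{2k}/(2k)!$ (so $\beta_0=1$, $\beta_1=\frac1{12}$),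
$$\tfrac12\big(X\omega(f)+\omega(f)X\big)=\omega\Big(\sum_{k\ge0}\beta_k\,\big(\operatorname{ad}X_{i_1}\cdots\operatorname{ad}X_{i_{2k}}X\big)\,\partial_{i_1}\cdots\partial_{i_{2k}}f\Big).\tag{8}$$

**Proof.** Powers $Y^r$ span $\mathrm S(\mathfrak g)$, so it suffices to take $f=e^Y$, understood as a formal series in a scaling of $Y$. Then $\omega(e^Y)=e^Y$. For $b\in\mathfrak g$,
$$\omega(b\,e^Y)=\frac{d}{dt}\Big|_{0}e^{Y+tb}=\int_0^1e^{sY}b\,e^{(1-s)Y}ds=\Big(\tfrac{e^{\operatorname{ad}Y}-1}{\operatorname{ad}Y}b\Big)e^Y=e^Y\Big(\tfrac{1-e^{-\operatorname{ad}Y}}{\operatorname{ad}Y}b\Big).$$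
The two power series in $\operatorname{ad}Y$ are invertible, so
$$Xe^Y=\omega\Big(\big(\tfrac{\operatorname{ad}Y}{e^{\operatorname{ad}Y}-1}X\big)e^Y\Big),\qquad e^YX=\omega\Big(\big(\tfrac{\operatorname{ad}Y}{1-e^{-\operatorname{ad}Y}}X\big)e^Y\Big).$$
The average of $\frac{\zeta}{e^\zeta-1}$ and $\frac{\zeta}{1-e^{-\zeta}}$ is $\frac\zeta2\coth\frac\zeta2=\sum_k\beta_k\zeta^{2k}$. Since $\partial_ie^Y=(Y,X_i)e^Y$, the element $\big((\operatorname{ad}Y)^{2k}X\big)e^Y$ is exactly the $k$-th term in (8). $\square$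

**Example.** Take $X=\mu$, $f=|x|^2$, so $\omega(f)=\mathcal C:=\sum X_i^2$. The left side of (8) is $\mathcal C\mu$; the right side is $\omega(\mu|x|^2)+\frac1{12}\cdot2\,[X_i,[X_i,\mu]]$. By (2), $\omega(\mu|x|^2)=\mathcal C\mu-\frac16\mu$.

**Proposition 8.** Let $\mu$ be regular semisimple, $v\in\mathfrak h$, $H\in\mathrm S(\mathfrak g)^{\mathfrak g}$. If all $\omega(H_{(i)})$ commute with $Q_v$, then $\sum_{k\ge1}\beta_k\,(v,T_H^{(2k+1)}(y)\mu)=0$ for all $y\in\mathfrak g$. In particular, if $H^d$ is the top degree component of $H$, $d=\deg H$, then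
$$(v,T_{H^d}(y)\mu)=0\qquad\text{for all }y\in\mathfrak g.\tag{9}$$

**Step 1: reduce to first derivatives.** Let $P(x)=H(x+s\mu)$, $y=x+s\mu$ and $c_\alpha=c_{-\alpha}=\alpha(v)/\alpha(\mu)$. Since $[Y,\omega(P)]=\omega(Y\cdot P)$, relabeling $\alpha\to-\alpha$ in the second half gives
$$[Q_v,\omega(P)]=\sum_\alpha c_\alpha\big(e_\alpha\,\omega(e_{-\alpha}\cdot P)+\omega(e_{-\alpha}\cdot P)\,e_\alpha\big).$$
For a linear function $X$ we have $([Y,X],x)=(X,[x,Y])$; therefore $(Y\cdot P)(x)=DP(x)([x,Y])=(Y,[\nabla H(y),x])$. As $[\nabla H(y),y]=0$ and $x=y-s\mu$,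
$$(e_{-\alpha}\cdot P)(x)=-s\,(e_{-\alpha},[\nabla H(y),\mu])=-s\,([\mu,e_{-\alpha}],\nabla H(y))=s\,\alpha(\mu)\,\partial_{e_{-\alpha}}H(y).$$
The factor $\alpha(\mu)$ cancels the denominator of $c_\alpha$; this is why the peculiar coefficients of $Q_v$ are convenient.

**Step 2: apply Lemma 7.** We have $\sum_\alpha\alpha(v)\,e_\alpha\otimes e_{-\alpha}=[v,X_j]\otimes X_j$. Indeed the right side may be computed in the dual bases given by the $e_\alpha$ and an orthonormal basis of $\mathfrak h$, and $[v,\mathfrak h]=0$. With Lemma 7,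
$$[Q_v,\omega(P)]=2s\,\omega\Big(\sum_k\beta_k\big(\operatorname{ad}X_{i_1}\cdots\operatorname{ad}X_{i_{2k}}[v,X_j],x\big)\,\partial_{i_1}\cdots\partial_{i_{2k}}\partial_jH(y)\Big).$$
As $[v,X_j]=-\operatorname{ad}X_j\,v$, the contracted expression is $-(T_H^{(2k+1)}(y)v,x)=(v,T_H^{(2k+1)}(y)x)$, by skewness. Hence
$$[Q_v,\omega(H(x+s\mu))]=2s\,\omega\Big(\sum_{k\ge0}\beta_k\big(v,T_H^{(2k+1)}(y)x\big)\Big),\qquad y=x+s\mu.\tag{10}$$

**Step 3: extract the condition.** If the left side of (10) vanishes for each power of $s$, then, $\omega$ being injective, the polynomial in $x$ and $s$ inside vanishes. Substitute $x=y-s\mu$: $\sum_k\beta_k(v,T_H^{(2k+1)}(y)(y-s\mu))=0$ for all $y$ and $s$. The coefficient of $s$ is $-\sum_k\beta_k(v,T_H^{(2k+1)}(y)\mu)$. Its $k=0$ term is zero, since $T^{(1)}_H(y)=\operatorname{ad}\nabla H(y)$ and $(v,[\nabla H(y),\mu])=([\mu,v],\nabla H(y))=0$. This gives the first claim. A component of $H$ of degree $e$ contributes to the $k$-th term in degree $e-2k-1$ in $y$. So degree $d-3$ comes only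 from $k=1$ and $e=d$, and $\beta_1=\frac1{12}\ne0$. This is (9). $\square$

The vanishing of the $k=0$ term says that at the commutative level there is no obstruction; the first possible one is the entry (9) of $T_H$.

## 5. From one matrix entry to the whole operator

From here to the end of the proofs $\mathfrak g$ is of type $E_8$. Let $H$ be a homogeneous invariant of degree $d$ with
$$(v,T_H(y)\mu)=0\quad\text{for all }v\in\mathfrak h,\ y\in\mathfrak g.\tag{11}$$
What does this say about $H$?

By Chevalley, $H$ is determined by its restriction to $\mathfrak h$, so the sensible first move is to test (11) at $y\in\mathfrak h$. There it says nothing. The $E_8$ diagram has no nontrivial automorphism, so $-w_0=1$ for the longest element $w_0$, and $-1\in W$. Let $g\in G$ represent $-1$, so that $\mathrm{Ad}_g$ acts on $\mathfrak h$ by $-1$. All invariants of $E_8$ have even degree, so $T_H$ is odd in $y$. For $v,\mu,y\in\mathfrak h$, equivariance gives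
$$(v,T_H(y)\mu)=(\mathrm{Ad}_gv,T_H(\mathrm{Ad}_gy)\mathrm{Ad}_g\mu)=(v,T_H(-y)\mu)=-(v,T_H(y)\mu).$$
So (11) holds automatically on $\mathfrak h$, whatever $H$ is. All the content is in $y\notin\mathfrak h$. If we conjugate such a $y$ into $\mathfrak h$, when possible, then $v$ and $\mu$ move out of $\mathfrak h$. So instead of fixing $v$ and $\mu$ and moving $y$, we should fix $y$ and move the pair $v\wedge\mu$ by $G$. Then the question becomes: how much of $\Lambda^2\mathfrak g$ does this pair span?

**Lemma 9.** For $E_8$, $\Lambda^2\mathfrak g=\mathfrak g\oplus V$ as $G$-modules, where $V=\ker([\,,]:\Lambda^2\mathfrak g\to\mathfrak g)$ is irreducible.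

The proof is in Section 6. (For $\mathfrak{sl}_2$, by contrast, $V=0$, every skew operator is in $\operatorname{ad}\mathfrak g$, and $\mathfrak h$ contains no $v$ independent of $\mu$.)

**Proposition 10.** If a homogeneous invariant $H$ of $E_8$ satisfies (11), then
$$T_H(y)\in\operatorname{ad}\mathfrak g\quad\text{for all }y\in\mathfrak g.\tag{12}$$

**Proof.** Write $T=T_H$. Fix $v\in\mathfrak h$ not proportional to $\mu$. By equivariance, for all $g\in G$,
$$(\mathrm{Ad}_gv,T(y)\mathrm{Ad}_g\mu)=(v,T(\mathrm{Ad}_g^{-1}y)\mu)=0 .$$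
As $T(y)$ is skew, $a\wedge b\mapsto(a,T(y)b)$ is a well-defined linear functional on $\Lambda^2\mathfrak g$, and it vanishes on the span of all $\mathrm{Ad}_g(v\wedge\mu)$. That span is a nonzero submodule of $V$, since $[v,\mu]=0$. By Lemma 9 it is all of $V$.

To translate, identify $a\wedge b$ with the skew operator $E_{a,b}:u\mapsto a(b,u)-b(a,u)$; this identifies $\Lambda^2\mathfrak g$ with $\mathfrak{so}(\mathfrak g)$. For skew $M$ we have $\operatorname{tr}(ME_{a,b})=(b,Ma)-(a,Mb)=-2(a,Mb)$. With $M=\operatorname{ad}c$ this reads $\operatorname{tr}(\operatorname{ad}c\,E_{a,b})=-2(c,[b,a])$. So an element of $\Lambda^2\mathfrak g$ lies in $V$ exactly when the corresponding operator is orthogonal to $\operatorname{ad}\mathfrak g$ for the trace form, i.e. $V=(\operatorname{ad}\mathfrak g)^\perp$. With $M=T(y)$ we see that $T(y)$ is orthogonal to $V$. The trace form on $\mathfrak{so}(\mathfrak g)$ is nondegenerate, hence $T(y)\in((\operatorname{ad}\mathfrak g)^\perp)^\perp=\operatorname{ad}\mathfrak g$. $\square$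

## 6. The exterior square of the adjoint module of $E_8$

This section proves Lemma 9, using the theorem of Parthasarathy–Ranga Rao–Varadarajan (*Ann. of Math.* 85 (1967)): the multiplicity of $V_\nu$ in $V_\lambda\otimes V_{\lambda'}$ is
$$\dim\{x\in(V_{\lambda'})_{\nu-\lambda}\mid e_i^{\langle\lambda,\alpha_i^\vee\rangle+1}x=0\ \ \forall i\}.$$

**Step 1: the grading by $\theta^\vee$.** We collect the structure needed here and for the traces in Section 7. Let $\theta$ be the highest root, and number the simple roots so that $\langle\theta,\alpha_i^\vee\rangle=\delta_{i8}$. Since $E_8$ is simply laced, $\langle\alpha,\theta^\vee\rangle$ is the coefficient of $\alpha_8$ in $\alpha$. It lies between $-2$ and $2$, with $\pm2$ only for $\pm\theta$. So $\mathfrak g=\mathfrak g_{-2}\oplus\cdots\oplus\mathfrak g_2$ with $\mathfrak g_{\pm2}=\mathbb Ce_{\pm\theta}$ and $\mathfrak g_0=E_7\oplus\mathbb C\theta^\vee$, because deleting node $8$ leaves the diagram $E_7$, with simple root vectors $e_1,\dots,e_7$. Then $\dim\mathfrak g_{\pm1}=\frac12(248-133-1-2)=56$.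

The $E_7$-module $\mathfrak g_1$ is irreducible. A lowest weight vector of an irreducible $\mathfrak g_0$-submodule is some root vector $e_\beta$ such that $\beta-\alpha_i$ is not a root for $i\le7$; normalizing roots to square length $2$, this gives $(\beta,\alpha_i)\le0$ for $i\le7$. If $\beta\ne\alpha_8$, then $\beta$ is positive and not simple, so $\beta-\alpha_j$ is a positive root for some $j$, and necessarily $j=8$. Then $\gamma=\beta-\alpha_8$ is a positive root of $E_7$, and $2=(\beta,\beta)=(\beta,\alpha_8)+(\beta,\gamma)\le1+0$, a contradiction. So $e_{\alpha_8}$ is the only lowest weight vector. The module $\mathfrak g_{-1}$, dual to $\mathfrak g_1$, is also irreducible, with highest weight vector $e_{-\alpha_8}$. The highest weight vector of $\mathfrak g_1$ is $e_{\theta-\alpha_8}$: indeed $(\theta-\alpha_8,\alpha_i)=-(\alpha_8,\alpha_i)\ge0$ for $i\le7$, so $\theta-\alpha_8+\alpha_i$ has square length at least $4$ and is not a root.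

**Step 2: the possible constituents.** Take $\lambda=\lambda'=\theta$ in the multiplicity theorem: we look for weight vectors $x\in\mathfrak g$ with $e_1x=\dots=e_7x=0$ and $e_8^2x=0$. By Step 1 the weight vectors killed by $e_1,\dots,e_7$ are, up to scalars,
$$e_\theta,\quad e_{\theta-\alpha_8},\quad e_{\theta_7},\quad\theta^\vee,\quad e_{-\alpha_8},\quad e_{-\theta},$$
where $\theta_7$ is the highest root of $E_7$. Since $e_8^2e_{-\alpha_8}\neq0$, the vector $e_{-\alpha_8}$ is excluded. So every irreducible constituent of $\mathfrak g\otimes\mathfrak g$ is one of $V_{2\theta}$, $V_{2\theta-\alpha_8}$, $V_{\theta+\theta_7}$, $V_\theta$, $V_0$, each with multiplicity at most one. In particular each that occurs lies in $\mathrm S^2\mathfrak g$ or in $\Lambda^2\mathfrak g$.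

**Step 3: sorting them.** $V_0$ (the invariant form) and $V_{2\theta}$ (generated by $e_\theta\otimes e_\theta$) are in $\mathrm S^2\mathfrak g$. $V_\theta\cong\mathfrak g$ is in $\Lambda^2\mathfrak g$, because the bracket maps $\Lambda^2\mathfrak g$ onto $\mathfrak g$. And $V_{2\theta-\alpha_8}\subset\Lambda^2\mathfrak g$ with highest weight vector $e_\theta\wedge e_{\theta-\alpha_8}$: it is killed by $e_1,\dots,e_7$ by Step 1, and $e_8$ sends $e_{\theta-\alpha_8}$ to a multiple of $e_\theta$.

**Step 4: $V_{\theta+\theta_7}\not\subset\Lambda^2\mathfrak g$.** Suppose it were. Then $\mathrm S^2\mathfrak g=V_0\oplus V_{2\theta}$. We compute the trace on $\mathrm S^2\mathfrak g$ of one equivariant map in two ways. Identify $\mathfrak g\otimes\mathfrak g$ with $\operatorname{End}\mathfrak g$ by $a\otimes b:u\mapsto a(b,u)$. Then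
$$\Psi(a\otimes b)u=[X_m,a]\,(b,[X_m,u])=-[X_m,a]\,([X_m,b],u),\quad\text{so}\quad\Psi(a\otimes b)=-[X_m,a]\otimes[X_m,b].\tag{13}$$
Thus $\Psi=-\sum_m\operatorname{ad}X_m\otimes\operatorname{ad}X_m$ is $G$-equivariant and commutes with the flip. Further,
$$\Psi(y\otimes y)u=-[X_m,y]\,(X_m,[y,u])=-[[y,u],y]=[y,[y,u]],\quad\text{so}\quad\Psi(y\otimes y)=(\operatorname{ad}y)^2.\tag{14}$$
On $V_0=\mathbb C\,\mathrm{Id}$, $\Psi$ is $1$ by (2). On $V_{2\theta}$ it is a scalar. As $\Psi(e_\theta\otimes e_\theta)=(\operatorname{ad}e_\theta)^2$ sends $e_{-\theta}$ to $-(\theta,\theta)e_\theta$, while $e_\theta\otimes e_\theta$ sends $e_{-\theta}$ to $e_\theta$, the scalar is $-(\theta,\theta)$. By Step 1, $(\theta^\vee,\theta^\vee)=\operatorname{tr}(\operatorname{ad}\theta^\vee)^2=2\cdot4+112\cdot1=120$, and this equals $4/(\theta,\theta)$, so the scalar is $-\frac1{30}$. Hence the trace on $\mathrm S^2\mathfrak g$, of dimension $\frac12\cdot248\cdot249=30876$, would be $1-\frac{30875}{30}$.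

On the other hand, the trace of $\Psi$ on $\mathfrak g\otimes\mathfrak g$ is $-\sum_m(\operatorname{tr}\operatorname{ad}X_m)^2=0$, and the trace of $\Psi$ composed with the flip is $-\sum_m\operatorname{tr}(\operatorname{ad}X_m)^2=-N$. So the trace on $\mathrm S^2\mathfrak g$ is $\frac12(0-N)=-124$. As $1-\frac{30875}{30}\ne-124$, we have a contradiction.

Therefore $\Lambda^2\mathfrak g=V_\theta\oplus V_{2\theta-\alpha_8}$, and $V=\ker[\,,]=V_{2\theta-\alpha_8}$ is irreducible. $\square$

## 7. Trace constants, and a first value of $\operatorname{tr}(y^3T_H(y))$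

We must exploit (12), $T_H(y)=\operatorname{ad}w(y)$. The first thing to do is to find $w$ by pairing with $\operatorname{ad}c$ under the trace.

$E_8$ has no invariants of degree $4$ or $6$ besides multiples of $H_2^2$ and $H_2^3$. So $\operatorname{tr}(\operatorname{ad}x)^4=K|x|^4$ and $\operatorname{tr}(\operatorname{ad}x)^6=K_6|x|^6$. At $x=\theta^\vee$ the eigenvalues of $\operatorname{ad}x$ are $\pm2$ (once each), $\pm1$ ($56$ times each) and $0$, so the traces of the second, fourth and sixth powers are $120$, $144$, $240$. Hence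
$$K=\tfrac{144}{120^2}=\tfrac1{100},\qquad K_6=\tfrac{240}{120^3}=\tfrac1{7200}.\tag{15}$$
By polarization, the average of $\operatorname{tr}(x_{\sigma(1)}\cdots x_{\sigma(4)})$ over all orderings is $\frac K3$ times the sum over the $3$ perfect matchings of $\{1,2,3,4\}$ of the products of $(x_i,x_j)$ over matched pairs. For six elements it is $\frac{K_6}{15}$ times the sum over the $15$ perfect matchings.

**Lemma 11.** Let $H$ be a homogeneous invariant of $E_8$ of degree $d$ satisfying (12), and put $L=|y|^2\Delta H$. Then $T_H(y)=\operatorname{ad}w(y)$ with $w=K\nabla\Delta H$, and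
$$A:=H_{ijk}\operatorname{tr}(yyyX_iX_jX_k)=\operatorname{tr}(y^3T_H(y))=K^2(d-2)L.\tag{16}$$

**Proof.** For $c\in\mathfrak g$, $(c,w)=\operatorname{tr}(c\,T_H)=H_{ijk}\operatorname{tr}(cX_iX_jX_k)$. Any ordering of $c,X_i,X_j,X_k$ can be rotated so that $c$ comes first, and $H_{ijk}$ is symmetric. So this contraction is the contraction with the symmetrized trace: $(c,w)=\frac K3\cdot3\,D^3H(c,X_j,X_j)=K\,\partial_c\Delta H$. Polarizing $\operatorname{tr}y^4=K|y|^4$ gives $\operatorname{tr}(y^3w)=K|y|^2(y,w)$, and by Euler $(y,w)=K(d-2)\Delta H$. $\square$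

The pairing with $\operatorname{ad}c$ gives no contradiction: it only tells us what $w$ must be. But (16) is already a statement about sixth-order traces, since $y^3$ is not an element of $\operatorname{ad}\mathfrak g$. If $A$ can be computed for every invariant $H$, with no use of (12), then comparing the two values gives an equation for $H$. For the symmetrized sextic trace this is easy, because it is governed by $K_6$. The task is to control the difference between the word $yyyXXX$ and its symmetrization.

## 8. A second value of $\operatorname{tr}(y^3T_H(y))$, by moving commutators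

In this section $H$ is any homogeneous invariant of $E_8$ of degree $d$, evaluated at $y$; (12) is used again only at the very end. Recall the Euler relations $DH(y)=dH$, $D^2H(y,y)=d(d-1)H$, $D^3H(y,y,y)=d(d-1)(d-2)H$ and $D^3H(y,X_j,X_j)=(d-2)\Delta H$. Recall (2), (14), and that reversing a product of $r$ skew operators multiplies its trace by $(-1)^r$. In particular, for $c,a,b\in\mathfrak g$, $\operatorname{tr}(cab)=-\operatorname{tr}(bac)=-\operatorname{tr}(cba)$, so
$$\operatorname{tr}(cab)=\tfrac12(c,[a,b]).\tag{17}$$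

**Step 1: quartic traces and $\Psi(yy)$.** When an adjoint commutator is moved in a sextic trace, the operator $\Psi$ applied to a product of two elements will appear; here we compute it. Let $x,y\in\mathfrak g$ and $c=[y,x]$. Then, by (17),
$$\operatorname{tr}(yyxx)-\operatorname{tr}(yxyx)=\operatorname{tr}(y\,c\,x)=\operatorname{tr}(c\,x\,y)=\tfrac12(c,[x,y])=-\tfrac12|c|^2=\tfrac12(x,(\operatorname{ad}y)^2x).\tag{18}$$
Of the six words in $y,y,x,x$, four are cyclically equivalent to $yyxx$ and two to $yxyx$, so $\frac16\big(4\operatorname{tr}(yyxx)+2\operatorname{tr}(yxyx)\big)=\frac K3\big(|x|^2|y|^2+2(x,y)^2\big)$. Combining with (18),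
$$\operatorname{tr}(yyxx)=\tfrac16(x,(\operatorname{ad}y)^2x)+\tfrac K3\big(|x|^2|y|^2+2(x,y)^2\big).\tag{19}$$
The map $\Psi$ is self-adjoint for the trace form, as $\operatorname{tr}(X_mMX_mM')=\operatorname{tr}(MX_mM'X_m)$. By (14),
$$(x,\Psi^2(y\otimes y)x)=\operatorname{tr}\big(\Psi^2(y\otimes y)\,(x\otimes x)\big)=\operatorname{tr}\big(\Psi(y\otimes y)\Psi(x\otimes x)\big)=\operatorname{tr}(yyxx).$$
The operator $\Psi^2(y\otimes y)=\Psi(yy)=X_myyX_m$ is symmetric, hence determined by this quadratic form, and (19) gives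
$$\Psi(yy)=\tfrac16(\operatorname{ad}y)^2+\tfrac{2K}3\,y\otimes y+\tfrac K3|y|^2\,\mathrm{Id}.\tag{20}$$

**Step 2: how invariance moves $y$ past $X_i$.** We turn the invariance of $H$ into contraction rules. First, as $([y,X_k],X_m)X_k=[X_m,y]$, (6) gives
$$H_{kl}\,([y,X_k],[y,X_l])=D^2H([X_m,y],[X_m,y])=-DH([X_m,[X_m,y]])=-d\,H.\tag{21}$$
Second, differentiating $D^2H(\mathrm{Ad}_gy)(\mathrm{Ad}_ga,\mathrm{Ad}_gb)=D^2H(y)(a,b)$ gives
$$D^3H([z,y],a,b)=-D^2H([z,a],b)-D^2H(a,[z,b]).$$
Expand $[y,X_i]=X_m\,([X_m,y],X_i)$, apply this with $z=X_m$, and use $X_j\,([X_m,X_j],X_l)=[X_l,X_m]$: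
$$H_{ijk}\,[y,X_i]\otimes X_j\otimes X_k=-H_{kl}\big(X_m\otimes[X_l,X_m]\otimes X_k+X_m\otimes X_k\otimes[X_l,X_m]\big).\tag{22}$$
So a commutator $[y,X_i]$ against third derivatives becomes an expression with second derivatives only. Third, by (2), as operators,
$$X_m[X_l,X_m]=\Psi(X_l)-X_l=-\tfrac12X_l,\qquad X_mX_k[X_l,X_m]=\Psi(X_kX_l)-\tfrac12X_kX_l.\tag{23}$$

**Step 3: the quartic contractions.** Let $R=H_{kl}\operatorname{tr}(yyX_kX_l)$ and $R'=H_{kl}\operatorname{tr}(yX_kyX_l)$. These will be the output of Step 2. By (21), $H_{kl}(X_k,(\operatorname{ad}y)^2X_l)=dH$. Polarizing (19) and (18) in $x$ and contracting with $H_{kl}$,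
$$R=\tfrac d6H+\tfrac K3\big(L+2d(d-1)H\big),\qquad R'=R-\tfrac d2H.\tag{24}$$

**Step 4: the four sextic words.** With contraction by $H_{ijk}$ understood, let
$$A=\operatorname{tr}(yyyXXX),\quad B=\operatorname{tr}(yyXyXX),\quad B'=\operatorname{tr}(yyXXyX),\quad C=\operatorname{tr}(yXyXyX).$$
Reversal of six skew operators preserves the trace, and reversing $yyXyXX$ gives $XXyXyy$, cyclically $yyXXyX$; so $B=B'$. The $20$ words in $y^3X^3$ fall into the cyclic classes of these four, of sizes $6,6,6,2$. Hence the contracted symmetrized trace is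
$$S=\tfrac1{20}(6A+6B+6B'+2C)=\tfrac1{10}(3A+6B+C).$$
On the other hand, among the $15$ matchings of $\{y,y,y,X,X,X\}$, in $9$ there is one $yy$-pair, one $yX$-pair and one $XX$-pair, and in $6$ all pairs are $yX$. So
$$S=\tfrac{K_6}{15}\big(9(d-2)L+6d(d-1)(d-2)H\big).\tag{25}$$
It remains to find $A-B$ and $B-C$.

**Step 5: $A-B$.** Moving one $y$ past one $X$, by (22),
$$A-B=H_{ijk}\operatorname{tr}(yy[y,X_i]X_jX_k)=-H_{kl}\big\{\operatorname{tr}(yy\,X_m[X_l,X_m]X_k)+\operatorname{tr}(yy\,X_mX_k[X_l,X_m])\big\}.$$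
By (23) the two terms contribute $\frac12R$ and $-(U-\frac12R)$, so $A-B=R-U$, where
$$U=H_{kl}\operatorname{tr}(yy\,\Psi(X_kX_l))=H_{kl}\operatorname{tr}(\Psi(yy)X_kX_l).$$
Insert (20). The first term gives $\frac16R$. For the second, $\operatorname{tr}((y\otimes y)X_kX_l)=(y,X_kX_ly)=-([X_k,y],[X_l,y])$, whose contraction is $dH$ by (21). For the third, $H_{kl}\operatorname{tr}(X_kX_l)=\Delta H$. So $U=\frac16R+\frac{2K}3dH+\frac K3L$ and
$$\delta:=A-B=\tfrac56R-\tfrac{2K}3\,dH-\tfrac K3L.\tag{26}$$

**Step 6: $B-C$.** Again by (22),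
$$B'-C=H_{ijk}\operatorname{tr}(y[y,X_i]X_jyX_k)=-H_{kl}\big\{\operatorname{tr}(y\,X_m[X_l,X_m]\,yX_k)+\operatorname{tr}(y\,X_mX_k\,y\,[X_l,X_m])\big\}.$$
The first part contributes $+\frac12R'$, by (23). In the second part, by cyclicity,
$$\operatorname{tr}(yX_mX_ky[X_l,X_m])=\operatorname{tr}(X_myX_m\,X_kyX_l)-\operatorname{tr}(y\,X_mX_kyX_m\,X_l)=\tfrac12\operatorname{tr}(yX_kyX_l)-\operatorname{tr}(\Psi(X_ky)X_ly).$$
So it contributes $-\frac12R'+W$ with $W=H_{kl}\operatorname{tr}(\Psi(X_ky)X_ly)$, and $B-C=B'-C=W$. To evaluate $W$ write $X_ky=\frac12[X_k,y]+\frac12\{X_k,y\}$, where $\{\,,\}$ is the anticommutator of operators.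

The commutator part: $\Psi(\frac12[X_k,y])=\frac14[X_k,y]$ by (2), and by (17) the trace against $X_ly$ is $\frac14\cdot\frac12([X_k,y],[X_l,y])$. By (21) it contributes $-\frac18dH$.

The anticommutator part: polarizing (20),
$$\Psi\big(\tfrac12\{X_k,y\}\big)=\tfrac1{12}\{X_k,y\}+\tfrac K3(X_k\otimes y+y\otimes X_k)+\tfrac K3(X_k,y)\,\mathrm{Id}.$$
Take the trace against $X_ly$ and contract with $H_{kl}$. The first term gives $\frac1{12}(R'+R)$. Next, $\operatorname{tr}((X_k\otimes y)X_ly)=(y,[X_l,[y,X_k]])=([X_l,y],[X_k,y])$, which gives $-\frac K3dH$, while $\operatorname{tr}((y\otimes X_k)X_ly)=(X_k,[X_l,[y,y]])=0$. The last term gives $\frac K3D^2H(y,y)=\frac K3d(d-1)H$. Altogether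
$$W=-\tfrac d8H+\tfrac1{12}(R+R')-\tfrac K3\,dH+\tfrac K3\,d(d-1)H.\tag{27}$$

**Step 7: the value of $A$.** Substitute $B=A-\delta$ and $C=A-\delta-W$ in $10S=3A+6B+C$: this gives $10S=10A-7\delta-W$.

**Proposition 12.** For every homogeneous invariant $H$ of $E_8$, with $S,\delta,W$ given by (25), (26), (27),
$$A=S+\tfrac1{10}(7\delta+W).\tag{28}$$

**Step 8: numbers.** We insert $K=\frac1{100}$, $K_6=\frac1{7200}$. By (24),
$$R=\tfrac{L}{300}+\tfrac{d(d-1)}{150}H+\tfrac d6H.$$
In $\delta$ the coefficient of $L$ is $\frac5{1800}-\frac6{1800}$, that of $d(d-1)H$ is $\frac5{900}$, and that of $dH$ is $\frac5{36}-\frac1{150}=\frac{125-6}{900}$. In $W$ we have $\frac1{12}(R+R')=\frac16R-\frac d{24}H$. So the coefficient of $L$ is $\frac1{1800}$, that of $d(d-1)H$ is $\frac1{900}+\frac1{300}$, and that of $dH$ is $-\frac18+\frac1{36}-\frac1{24}-\frac1{300}=\frac{-112.5+25-37.5-3}{900}$. Thus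
$$\delta=-\tfrac{L}{1800}+\tfrac{5d(d-1)}{900}H+\tfrac{119d}{900}H,\qquad W=\tfrac{L}{1800}+\tfrac{4d(d-1)}{900}H-\tfrac{128d}{900}H,$$
$$\tfrac1{10}(7\delta+W)=-\tfrac{L}{3000}+\tfrac{39d(d-1)+705d}{9000}H,\qquad S=\tfrac{d-2}{36000}\big(3L+2d(d-1)H\big).$$

As a test take $H=|y|^4$: $d=4$, $\Delta|y|^4=4\cdot250\,|y|^2$, $L=1000|y|^4$. Then $S=\frac{2\cdot3024}{36000}|y|^4=0.168|y|^4$, and the other term is $\big(-\frac13+\frac{3288}{9000}\big)|y|^4=0.032|y|^4$, so (28) gives $A=\frac15|y|^4$. Directly, $T_H=20\operatorname{ad}y$ from Section 1, and $A=20\operatorname{tr}y^4=20K|y|^4=\frac15|y|^4$.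

**Proposition 13.** Every homogeneous invariant $H$ of $E_8$ of degree $d$ with $T_H(y)\in\operatorname{ad}\mathfrak g$ for all $y$ satisfies
$$3(d+18)\,|y|^2\Delta H=10\,d(d+29)(d+46)\,H.\tag{29}$$

**Proof.** Subtract (16), where $K^2=\frac1{10000}$, from (28). The coefficient of $L$ is
$$\tfrac{d-2}{12000}-\tfrac1{3000}-\tfrac{d-2}{10000}=\tfrac{5(d-2)-20-6(d-2)}{60000}=-\tfrac{d+18}{60000}.$$
The coefficient of $H$ is
$$\tfrac{d\,[(d-1)(d-2)+78(d-1)+1410]}{18000}=\tfrac{d(d^2+75d+1334)}{18000}=\tfrac{d(d+29)(d+46)}{18000}.$$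
The sum of the two terms is zero; multiply by $180000$. $\square$

Both surviving invariants pass: $H=|y|^2$ has $\Delta H=496$ and $60\cdot496=29760=20\cdot31\cdot48$; $H=|y|^4$ gives $66\cdot1000=66000=40\cdot33\cdot50$.

## 9. Equation (29) against the spectrum of $|y|^2\Delta$

Equation (29) says that $H$ is an eigenvector of $|y|^2\Delta$ with a prescribed eigenvalue, growing like $\frac{10}3d^2$. But on polynomials of degree $d$ the eigenvalues of $|y|^2\Delta$ grow at most like $d^2$.

**Lemma 14.** If $0\ne H$ is a homogeneous invariant of $E_8$ of degree $d$ satisfying (29), then $d\in\{0,2,4\}$.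

**Proof.** Let $d>0$. Recall that $H$ can be written uniquely as $H=\sum_{0\le2j\le d}|y|^{2j}F_j$ with $F_j$ harmonic of degree $d-2j$. Since $\Delta(|y|^{2j}F)=2j(2j+2e+N-2)|y|^{2j-2}F$ for $F$ harmonic of degree $e$, the operator $|y|^2\Delta$ multiplies $|y|^{2j}F_j$ by
$$\lambda_j=2j(2d-2j+N-2)=2j(2d+246-2j).$$
The function $t(2d+246-t)$ increases for $t\le d$, so $\lambda_j\le d(d+246)$. As $H\ne0$, some $|y|^{2j}F_j\neq0$, and (29) forces $\lambda_j=\frac{10d(d+29)(d+46)}{3(d+18)}$ for that $j$. Hence
$$10(d+29)(d+46)\le3(d+18)(d+246),\qquad\text{i.e.}\qquad10d^2+750d+13340\le3d^2+792d+13284,$$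
that is, $7(d^2-6d+8)=7(d-2)(d-4)\le0$. So $2\le d\le4$, and $E_8$ has no cubic invariants. $\square$

## 10. Proofs of Theorems 1, 2 and 3

**Proof of Theorem 1.** Let $H\ne0$ be as in the theorem, of degree $d$ with top component $H^d$. By Proposition 8, applied for each $v\in\mathfrak h$, $H^d$ satisfies (11). By Proposition 10 it satisfies (12), by Proposition 13 it satisfies (29), and by Lemma 14, $d\le4$. In degrees $\le4$ the space $\mathrm S(\mathfrak g)^{\mathfrak g}$ is $\langle1,H_2,H_2^2\rangle$. $\square$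

**Proof of Theorem 2.** For "$\subseteq$": if all $\omega(H_{(i)})\in\mathcal A_\mu$, they commute with $Q_v\in\mathcal A_\mu$ (Proposition 6), since $\mathcal A_\mu$ is commutative. Apply Theorem 1.

For "$\supseteq$" we first show $\mathcal C,\mu\in\mathcal A_\mu$, where $\mathcal C=\sum X_i^2$. By the example in Section 2, $S_0=\sum(X_it^{-1})^2\in\mathfrak z(\widehat{\mathfrak g})$. So its translate $\tau S_0=\sum(X_it^{-2}X_it^{-1}+X_it^{-1}X_it^{-2})$ is in $\mathfrak z(\widehat{\mathfrak g})$ too. Their $\rho$-images are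
$$z^{-2}\mathcal C+2z^{-1}\mu+|\mu|^2,\qquad2z^{-3}\mathcal C+2z^{-2}\mu .$$
Dropping the constant and multiplying the second by $\frac z2$, we have $z^{-2}\mathcal C+2z^{-1}\mu$ and $z^{-2}\mathcal C+z^{-1}\mu$ in $\mathcal A_\mu$. Hence both $\mu$ and $\mathcal C$ are in $\mathcal A_\mu$.

Now list the shifts. Those of $H_2$ are $|x|^2,\ 2\mu,\ |\mu|^2$. Those of $H_2^2$ are
$$|x|^4,\quad4\mu|x|^2,\quad4\mu^2+2|\mu|^2|x|^2,\quad4|\mu|^2\mu,\quad|\mu|^4.$$
We have $\omega(|x|^2)=\mathcal C$, $\omega(\mu^2)=\mu^2$, and $\omega(\mu|x|^2)=\mathcal C\mu-\frac16\mu$ by the example after Lemma 7. Finally $\omega(|x|^4)\in\mathrm Z(\mathfrak g)\cap\mathrm U_{\le4}$. This space is the $\omega$-image of the invariants of degree $\le4$, so it is $3$-dimensional. It contains $1,\mathcal C,\mathcal C^2$, which are linearly independent, so it equals $\langle1,\mathcal C,\mathcal C^2\rangle$. All $\omega$-images of these shifts therefore lie in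
$$\mathbb C[\mathcal C,\mu]\subset\mathcal A_\mu.\tag{30}$$

Free generators $H_1,\dots,H_8$ as in the conjecture would all lie in $\langle1,H_2,H_2^2\rangle\subset\mathbb C[H_2]$, so they could not be eight algebraically independent elements. This disproves the conjecture. $\square$

**Proof of Theorem 3.** (1) Suppose the $\omega$-images of the shifts of elements of $\mathcal F$ generate $\mathcal A_\mu$. They lie in $\mathcal A_\mu$, so $\mathcal F\subset\langle1,H_2,H_2^2\rangle$ by Theorem 2. By (30) they generate a subalgebra of $\mathbb C[\mathcal C,\mu]$, of transcendence degree at most $2$. But $\mathcal A_\mu\supset\mathrm U(\mathfrak h)$ by Proposition 6, so it has transcendence degree at least $8$: a contradiction.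

Now let $D$ be as in the statement. It has constant coefficients, so it commutes with translations, and being $\mathfrak g$-invariant it preserves invariants. Applying $D$ in the variable $x$ to $H(x+s\mu)$ gives $(DH)(x+s\mu)$. So $D(H_{(i)})=(DH)_{(i)}$ with $DH\in\mathrm S(\mathfrak g)^{\mathfrak g}$. Apply the first statement to $D\mathcal F$.

(2) Suppose the $\omega$-images of the shifts of homogeneous free generators $p_1,\dots,p_8$ commute pairwise. By Lemma 5, which does not use F1, the shifts include a basis of $\mathfrak h$, and linear combinations of them include all $q_v$ of (5). So every $\omega(p_{j,(i)})$ commutes with $\mathfrak h$, hence with $\omega(s_v)\in\mathrm U(\mathfrak h)$. It also commutes with $\omega(q_v)=\frac12Q_v+\omega(s_v)$, hence with $Q_v$, for every $v\in\mathfrak h$. Theorem 1 gives $p_j\in\langle1,H_2,H_2^2\rangle\subset\mathbb C[H_2]$ for all $j$, which is impossible for eight algebraically independent elements. $\square$
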